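\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Modal logics with the finite model property\\ and without independent axiomatizations}

\begin{abstract}
We show that a normal modal logic can have the finite model property and yet have no independent axiomatization. We give one such logic all of whose Kripke frames have at most two successors at every point, and one such logic above K4. The number two is optimal: every normal extension of the logic of frames with at most one successor at every point is finitely axiomatizable.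
\end{abstract}

\section{Introduction}

A set of axioms is \emph{independent} if none of its members can be deduced from the others. In classical propositional logic, with modus ponens as the only rule, every theory with countably many axioms has an independent set of axioms. List the axioms, omit each one that follows from its predecessors, let $\varphi_0,\varphi_1,\dots$ be the remaining ones, and replace each $\varphi_n$ by $\varphi_n':=(\varphi_0\wedge\dots\wedge\varphi_{n-1}\to\varphi_n)$. A valuation that satisfies $\varphi_0,\dots,\varphi_{n-1}$ and falsifies $\varphi_n$ falsifies $\varphi_n'$, but it satisfies $\varphi_m'$ for $m<n$ (true conclusion) and for $m>n$ (false premise).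

For modal logics this argument breaks down. A \emph{normal modal logic} is a set of modal formulas that contains all classical tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, uniform substitution and necessitation ($\varphi/\Box\varphi$). The least one is K. For a normal logic $L_0$ and a set $\Gamma$ of formulas, $L_0\oplus\Gamma$ is the least normal logic containing $L_0\cup\Gamma$. The place of a valuation is now taken by a frame, and ``true'' by ``valid''. A frame that validates $\varphi_0,\dots,\varphi_{n-1}$ and refutes $\varphi_n$ need not validate $\varphi_m'$ for $m>n$: the premise of $\varphi_m'$, although not valid, may be true at some point where $\varphi_m$ is false.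

We say that $L$ has an \emph{independent axiomatization} if $L=\mathrm K\oplus\Gamma$ for some $\Gamma$ such that $\varphi\notin \mathrm K\oplus(\Gamma\setminus\{\varphi\})$ for every $\varphi\in\Gamma$. Every finitely axiomatizable logic $L=\mathrm K\oplus\varphi$ has one, namely $\{\varphi\}$, or $\emptyset$ if $\varphi\in\mathrm K$. For intermediate logics (consistent sets of formulas containing intuitionistic logic Int, closed under modus ponens and substitution) the definition is the same with Int in place of K. A logic has the \emph{finite model property} (FMP) if it is the logic of some class of finite frames.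

It is known that there are normal modal logics without independent axiomatizations above $\mathrm{K4}=\mathrm K\oplus(\Box p\to\Box\Box p)$ and above the Grzegorczyk logic $\mathrm{Grz}=\mathrm K\oplus(\Box(\Box(p\to\Box p)\to p)\to p)$, and also an intermediate logic of this kind. In the work \cite{source}, where our problem is posed, the particular logics constructed all have rooted frames of infinite width and infinite depth. The question asked there is: \emph{does there exist a modal or intermediate logic that has the finite model property but no independent axiomatization?}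

One may suspect that the finite model property helps. The method used below to exclude independent axiomatizations produces, from a failure of one axiom, a failure of another, and so on forever, and a finite frame has no room for this (Lemma \ref{lem:finite}). The way out is to let all these failures happen on infinite frames: we look for a finitely axiomatized logic $L_0$ without the FMP and let $L$ be the logic of the finite frames for $L_0$. It then has to be shown that passing from $L_0$ to $L$ requires infinitely many axioms that cannot be made independent, and that these axioms suffice.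

Let $\mathrm{Alt}_n$ be the formula $\Box p_0\vee\Box(p_0\to p_1)\vee\dots\vee\Box(p_0\wedge\dots\wedge p_{n-1}\to p_n)$. It is valid on every frame in which each point has at most $n$ successors, since points refuting the $n+1$ disjuncts are distinct.

\begin{theorem}\label{thm:alt2}
There is a normal modal logic that contains $\mathrm{Alt}_2$, has the finite model property, and has no independent axiomatization.
\end{theorem}

\begin{theorem}\label{thm:k4}
There is a normal modal logic that contains $\mathrm{K4}$, has the finite model property, and has no independent axiomatization.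
\end{theorem}

\begin{theorem}\label{thm:alt1}
Every normal extension of $\mathrm K\oplus\mathrm{Alt}_1$ is finitely axiomatizable, hence independently axiomatizable.
\end{theorem}

Each of the first two theorems answers the question affirmatively. As the disjuncts of $\mathrm{Alt}_2$ occur among those of $\mathrm{Alt}_n$ for $n\ge2$, Theorems \ref{thm:alt2} and \ref{thm:alt1} together say that, for $n\ge1$, logics with the FMP and without independent axiomatizations exist among the normal extensions of $\mathrm K\oplus\mathrm{Alt}_n$ exactly when $n\ge2$. Whether they exist above Grz or among intermediate logics is not settled here.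

Section \ref{sec:crit} contains the criterion for the absence of independent axiomatizations. Section \ref{sec:alt2} proves Theorem \ref{thm:alt2}; there the idea is visible with almost no technique. Section \ref{sec:alt1} proves Theorem \ref{thm:alt1}, and Section \ref{sec:k4} carries the idea over to transitive frames, where the FMP takes real work.

\section{The criterion}\label{sec:crit}

\paragraph{Conventions.} Formulas are built from variables and $\top$ by $\neg,\wedge,\Diamond$; the other connectives and $\Box=\neg\Diamond\neg$ are abbreviations. A formula is \emph{constant} if it contains no variables. The \emph{modal depth} $\mathrm{md}(\psi)$ is the largest number of nested occurrences of $\Diamond$ in $\psi$. A frame is a nonempty set with a binary relation $R$; we write $R(w)=\{z:wRz\}$ and call the elements of $R(w)$ the successors of $w$, or the points that $w$ sees. A point without successors is a \emph{dead end}. Under a valuation, $\Diamond\psi$ is true at $w$ iff $\psi$ is true at some $z\in R(w)$; we write $w\models\psi$ if $\psi$ is true at $w$. A formula is valid on a frame if it is true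 at all points under all valuations. The formulas valid on a frame form a normal logic, so a frame validates $\mathrm K\oplus\Gamma$ (is a \emph{frame for} this logic) iff it validates $\Gamma$. Thus $L$ has the FMP iff each $\varphi\notin L$ is refuted on some finite frame for $L$. We call a point at which $\chi$ is true (or to which $\chi$ belongs, see below) a $\chi$-point.

The points of the \emph{canonical model} of a consistent normal logic $\Lambda$ are the maximal $\Lambda$-consistent sets of formulas, and $wRz$ iff $\psi\in z$ implies $\Diamond\psi\in w$ for all $\psi$; a variable is true at $w$ iff it belongs to $w$. We use these standard facts: $\psi$ is true at $w$ iff $\psi\in w$; in particular $\Diamond\psi\in w$ iff $\psi\in z$ for some $z\in R(w)$; a formula is in $\Lambda$ iff it belongs to all points; if one point is included in another, they are equal. If $\mathrm{K4}\subseteq\Lambda$, then $R$ is transitive: if $wRzRz'$ and $\psi\in z'$, then $\Diamond\Diamond\psi\in w$, so $\Diamond\psi\in w$.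

Let $Z$ be a nonempty set of points of the canonical model of $\Lambda$ that is closed under successors. Let $\mathrm{Log}(Z)$ be the set of formulas all of whose substitution instances belong to every point of $Z$. This is a normal logic containing $\Lambda$: closure under substitution and modus ponens is immediate, and if all instances of $\varphi$ belong to all points of $Z$, then so do the instances of $\Box\varphi$, as $Z$ is closed under successors. A constant formula is in $\mathrm{Log}(Z)$ iff it belongs to every point of $Z$.

\begin{lemma}\label{lem:crit}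
Let $L_0=\mathrm K\oplus\sigma$ be finitely axiomatizable, let $\varphi_n$ $(n<\omega)$ be formulas, and let $L=L_0\oplus\{\varphi_n:n<\omega\}$. Suppose that
\begin{itemize}
\item[\textup{(a)}] $L\ne L_0$;
\item[\textup{(b)}] for every normal logic $\Lambda\supseteq L_0$ and every $n$ with $\varphi_n\notin\Lambda$ there is $m$ with $\varphi_m\notin\Lambda\oplus\varphi_n$.
\end{itemize}
Then $L$ has no independent axiomatization.
\end{lemma}

\begin{proof}
We first claim: if $L_0\subseteq\Lambda\subsetneq L$, then $\Lambda_N:=\Lambda\oplus\{\varphi_i:i<N\}$ differs from $L$ for every $N$. This holds for $N=0$. Let $\Lambda_N\ne L$. If $\varphi_N\in\Lambda_N$, then $\Lambda_{N+1}=\Lambda_N\neq L$. Otherwise (b), applied to $\Lambda_N$, gives $m$ with $\varphi_m\notin\Lambda_{N+1}$, so $\Lambda_{N+1}\ne L$.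

Suppose that $L=\mathrm K\oplus\Gamma$ with $\Gamma$ independent. Derivations are finite, so $\sigma\in\mathrm K\oplus\Gamma_0$ for some finite $\Gamma_0\subseteq\Gamma$. If $\Gamma=\Gamma_0$, then $\Gamma$ is finite, so $\Gamma\subseteq L_0\oplus\{\varphi_i:i<N\}$ for some $N$; the latter logic is then $L$, contrary to the claim for $\Lambda=L_0$, which is allowed by (a). Otherwise choose $\gamma\in\Gamma\setminus\Gamma_0$ and put $\Lambda=\mathrm K\oplus(\Gamma\setminus\{\gamma\})$. As $\Gamma_0\subseteq\Gamma\setminus\{\gamma\}$, we have $L_0\subseteq\Lambda$, and $\Lambda\subsetneq L$ by independence. For some $N$ we have $\gamma\in L_0\oplus\{\varphi_i:i<N\}$, so $\Lambda\oplus\{\varphi_i:i<N\}=L$, contrary to the claim.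
\end{proof}

The finite axiomatizability of $L_0$ is used only to keep $\sigma$ when one axiom is discarded. Condition (b) is required for \emph{all} $\Lambda\supseteq L_0$. It would not be enough that $L$ is the union of a strictly ascending chain $L_0\subsetneq L_0\oplus\varphi_0\subsetneq L_0\oplus\{\varphi_0,\varphi_1\}\subsetneq\cdots$: if $\{\gamma_0,\gamma_1,\dots\}$ is an infinite independent axiomatization of $L$, then $L_0=\mathrm K\oplus\gamma_0$ and $\varphi_n=\gamma_{n+1}$ give such a chain.

The next lemma makes precise that the failures of the $\varphi_n$ must happen on infinite frames.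

\begin{lemma}\label{lem:finite}
If, in Lemma \ref{lem:crit}, \textup{(b)} holds and all $\varphi_n$ are constant, then every finite frame for $L_0$ is a frame for $L$.
\end{lemma}

\begin{proof}
Otherwise choose a finite frame $\mathfrak F$ for $L_0$ on which some $\varphi_n$ fails, with the least possible number $k$ of points. Let $\mathfrak F'$ be the (possibly empty) set of all points $w$ such that $\varphi_n$ is true at all points reachable from $w$ in finitely many (possibly zero) steps. It is closed under successors, and $\mathfrak F'\ne\mathfrak F$. So if $\mathfrak F'$ is nonempty, it is a frame for $L_0$ with fewer than $k$ points. By the choice of $\mathfrak F$, each $\varphi_m$ is true at all points of $\mathfrak F'$. Since everything reachable is reachable in at most $k$ steps, a point at which $\bigwedge_{i\le k}\Box^i\varphi_n$ is true belongs to $\mathfrak F'$. Hence $\bigwedge_{i\le k}\Box^i\varphi_n\to\varphi_m$ is valid on $\mathfrak F$ for every $m$. Let $\Lambda\supseteq L_0$ be the logic of $\mathfrak F$. Then $\varphi_n\notin\Lambda$, but all $\varphi_m$ are in $\Lambda\oplus\varphi_n$,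 contrary to (b).
\end{proof}

Thus, in the situation of Lemma \ref{lem:finite}, \emph{$L$ has the FMP as soon as every $\varphi\notin L$ is refuted on a finite frame for $L_0$.}

\begin{remark}
In both constructions below the FMP is proved in this way, and the sequence $(\varphi_n)$ is computable. Hence both logics $L$ are decidable: list the theorems of $L$ and, at the same time, the finite frames validating $\sigma$ together with the formulas that they refute.
\end{remark}

\section{Two successors}\label{sec:alt2}

\subsection{The picture}

Consider the frame $\mathfrak A$ of Figure \ref{fig:A}. There are points of three sorts. The $d_k$ have no successors; the $y_k$ see $d_k$ and, if $k>0$, also $y_{k-1}$; the $x_k$ see $x_{k+1}$ and $y_k$. Three constants recognize the sorts: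
\[
\delta:=\Box\bot,\qquad \eta:=\Diamond\delta,\qquad \xi:=\Diamond\top\wedge\neg\Diamond\delta .
\]
In every frame each point satisfies exactly one of them; on $\mathfrak A$ they hold at the $d$'s, the $y$'s and the $x$'s.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=1.8cm,y=1.15cm]
\foreach \i in {0,1,2,3}{
 \node (x\i) at (\i,2) {$x_{\i}$};
 \node (y\i) at (\i,1) {$y_{\i}$};
 \node (d\i) at (\i,0) {$d_{\i}$};
 \draw[->] (x\i)--(y\i);
 \draw[->] (y\i)--(d\i);}
\foreach \i/\j in {0/1,1/2,2/3}{
 \draw[->] (x\i)--(x\j);
 \draw[->] (y\j)--(y\i);}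
\node (xx) at (4,2) {$\cdots$};
\node (yy) at (4,1) {$\cdots$};
\draw[->] (x3)--(xx);
\draw[->] (yy)--(y3);
\end{tikzpicture}
\caption{The infinite frame $\mathfrak A$. Below $x_k$ hangs a chain $y_k\to y_{k-1}\to\dots\to y_0$ of length $k$. A step to the right increases this length by one, so the lengths already passed never occur again.}\label{fig:A}
\end{figure}

Let $\varepsilon_0:=\eta\wedge\neg\Diamond\eta$, $\varepsilon_{n+1}:=\eta\wedge\Diamond\varepsilon_n$ and $\alpha_n:=\xi\wedge\Diamond\varepsilon_n$. On $\mathfrak A$ the formula $\alpha_n$ holds exactly at $x_n$. Suppose that we want to exclude all $\alpha_n$ and begin with the axiom $\neg\alpha_0$. It fails on $\mathfrak A$, but only because of $x_0$. Everything reachable from $x_1$ satisfies $\neg\alpha_0$, and $\neg\alpha_1$ fails there. Adding $\neg\alpha_1$ cuts off $x_1$ and leaves $x_2$, and so on. This is condition (b), in one frame.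

What remains when all $\alpha_n$ are excluded? The chain of $\eta$-points below a $\xi$-point can no longer end. A formula of depth $\ell$ sees only $\ell$ steps of it and cannot distinguish it from a long cycle; this will give the FMP. The smallest such cyclic frame has three points: $x\to x$, $x\to y$, $y\to y$, $y\to d$.

\subsection{The logic and its canonical frames}

Let $L_0$ be K plus the axioms
\begin{itemize}
\item[(A1)] $\xi\wedge\Diamond(\xi\wedge p)\to\Box(\xi\to p)$,
\item[(A2)] $\xi\wedge\Diamond(\eta\wedge p)\to\Box(\eta\to p)$,
\item[(A3)] $\eta\to\Box(\eta\vee\delta)$,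
\item[(A4)] $\eta\wedge\Diamond(\eta\wedge p)\to\Box(\eta\to p)$,
\item[(A5)] $\Diamond(\delta\wedge p)\to\Box(\delta\to p)$,
\item[(A6)] $\xi\to\Diamond\xi\wedge\Diamond\eta$,
\item[(A7)] $\xi\wedge\Diamond(\eta\wedge p)\to\Diamond(\xi\wedge\Diamond(\eta\wedge\Diamond(\eta\wedge p)))$,
\end{itemize}
and let $L:=L_0\oplus\{\neg\alpha_n:n<\omega\}$. (A1), (A2), (A4), (A5) say that successors of the respective sorts are unique. (A7) is the engine: if $y$ is the $\eta$-successor of a $\xi$-point, then from the next $\xi$-point $y$ is reached in two steps, each leading to an $\eta$-point.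

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[\textup{(1)}] $L_0$ contains $\alpha_n\to\Diamond\alpha_{n+1}$ and $\alpha_n\to\Box(\xi\to\alpha_{n+1})$.
\item[\textup{(2)}] $L_0$ contains $\neg(\varepsilon_k\wedge\varepsilon_m)$ and $\neg(\alpha_k\wedge\alpha_m)$ for $k\ne m$.
\item[\textup{(3)}] In the canonical frame of any consistent $\Lambda\supseteq L_0$, a $\xi$-point has exactly one $\xi$-successor, exactly one $\eta$-successor, and no others; an $\eta$-point has exactly one $\delta$-successor, at most one $\eta$-successor, and no others; a $\delta$-point has no successors. Hence $\mathrm{Alt}_2\in L_0$.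
\item[\textup{(4)}] In such a frame let $w$ be a $\xi$-point with $\xi$-successor $w'$ and $\eta$-successor $y$, and let $y'$ be the $\eta$-successor of $w'$. Then $y$ is the $\eta$-successor of $y'$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The first formula is (A7) with $p:=\varepsilon_n$, since $\varepsilon_n$ implies $\eta$. The second follows from it by (A1) with $p:=\alpha_{n+1}$.

(2) Let $k<m$; we use induction on $k$. If $k=0$, then $\varepsilon_m$ implies $\Diamond\eta$ and $\varepsilon_0$ implies $\neg\Diamond\eta$. If $k>0$, then by (A4) with $p:=\varepsilon_{k-1}$, $\varepsilon_k\wedge\varepsilon_m$ implies $\Box(\eta\to\varepsilon_{k-1})\wedge\Diamond\varepsilon_{m-1}$, hence $\Diamond(\varepsilon_{k-1}\wedge\varepsilon_{m-1})$, which is excluded by the induction hypothesis. By (A2) with $p:=\varepsilon_k$, $\alpha_k\wedge\alpha_m$ implies $\Diamond(\varepsilon_k\wedge\varepsilon_m)$.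

(3) By definition, a $\xi$-point has no $\delta$-successor, and by (A6) it has a $\xi$- and an $\eta$-successor. If it had distinct $\xi$-successors $u,v$, choose $\psi\in u\setminus v$; then (A1) for $p:=\psi$ would be violated. Uniqueness of the $\eta$-successor follows in the same way from (A2). An $\eta$-point has a $\delta$-successor by definition, only one by (A5), at most one $\eta$-successor by (A4), and no $\xi$-successor by (A3). A $\delta$-point has no successors by definition. As all points of the canonical frame of $L_0$ have at most two successors, $\mathrm{Alt}_2$ is valid on it, hence belongs to $L_0$.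

(4) Let $\psi\in y$. Then $\Diamond(\eta\wedge\psi)\in w$, and by (A7) and the uniqueness in (3), $\Diamond(\eta\wedge\Diamond(\eta\wedge\psi))\in w'$ and $\Diamond(\eta\wedge\psi)\in y'$. So $y'$ has an $\eta$-successor; it is unique and contains every $\psi\in y$. Hence it equals $y$.
\end{proof}

\begin{proposition}\label{prop:noind1}
$L$ satisfies \textup{(a)} and \textup{(b)} of Lemma \ref{lem:crit} with $\varphi_n=\neg\alpha_n$, so it has no independent axiomatization.
\end{proposition}

\begin{proof}
(a) On $\mathfrak A$ each $x_k$ has one $\xi$- and one $\eta$-successor and no others, and each $y_k$ has one $\delta$-successor, at most one $\eta$-successor and no others. So (A1)--(A6) are valid. (A7) is valid because the $\eta$-successor of $x_k$ is $y_k$, and $x_k\to x_{k+1}\to y_{k+1}\to y_k$. As $\varepsilon_0$ is true at $y_0$, $\alpha_0$ is true at $x_0$. So $\neg\alpha_0\in L\setminus L_0$.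

(b) Let $\Lambda\supseteq L_0$ and $\neg\alpha_n\notin\Lambda$. In the canonical model of $\Lambda$ take a point $w\ni\alpha_n$ and, by Lemma \ref{lem:facts}(1), $z\in R(w)$ with $\alpha_{n+1}\in z$. Let $Z$ be the set of points reachable from $z$ in finitely many (possibly zero) steps. A successor of an $\alpha_k$-point is an $\eta$-point or an $\alpha_{k+1}$-point, a successor of an $\eta$-point is an $\eta$- or a $\delta$-point, and $\delta$-points have no successors. So every point of $Z$ contains $\eta$, or $\delta$, or $\alpha_k$ for some $k\ge n+1$. By Lemma \ref{lem:facts}(2) none contains $\alpha_n$. Hence $\neg\alpha_n\in\mathrm{Log}(Z)$, so $\Lambda\oplus\neg\alpha_n\subseteq\mathrm{Log}(Z)$, while $\neg\alpha_{n+1}\notin\mathrm{Log}(Z)$ because $\alpha_{n+1}\in z$.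
\end{proof}

\subsection{The finite model property}

For $N\ge1$ let $\mathrm{Fr}_N$ have points $x_i,y_i,d_i$ ($i\in\mathbb Z/N$) with $x_i\to x_{i+1},\,y_i$ and $y_i\to y_{i-1},\,d_i$. For $m\ge0$ let $\mathrm{Ch}^\eta_m$ have points $y_i,d_i$ ($0\le i\le m$) with $y_i\to d_i$ and $y_{i+1}\to y_i$. In both, $\xi,\eta,\delta$ hold exactly at the $x$'s, $y$'s and $d$'s. Each $x_i$ has one $\xi$-successor, one $\eta$-successor and no others; each $y_i$ has one $\delta$-successor, at most one $\eta$-successor and no others. So (A1)--(A6) are valid. (A7) is valid on $\mathrm{Fr}_N$ because $x_i\to x_{i+1}\to y_{i+1}\to y_i$, and on $\mathrm{Ch}^\eta_m$ because there are no $\xi$-points. By Lemma \ref{lem:finite} these finite frames for $L_0$ are frames for $L$.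

\begin{proposition}
Every $\varphi\notin L$ is refuted on some $\mathrm{Fr}_N$ or $\mathrm{Ch}_m^\eta$. Hence $L$ has the FMP, and Theorem \ref{thm:alt2} holds.
\end{proposition}

\begin{proof}
Let $\ell=\mathrm{md}(\varphi)$ and let $w$ be a point of the canonical model of $L$ with $\varphi\notin w$.

\emph{Case 1: $\delta\in w$.} Then $w$ has no successors, and $\varphi$ fails at $d_0$ of $\mathrm{Ch}^\eta_0$ when the variables have at $d_0$ the same values as in $w$.

\emph{Case 2: $\eta\in w$ and the chain of iterated $\eta$-successors of $w$ ends after $m$ steps.} Write it as $w=u_m,u_{m-1},\dots,u_0$, where $u_0$ has no $\eta$-successor, and let $e_i$ be the $\delta$-successor of $u_i$. Put $f(y_i)=u_i$ and $f(d_i)=e_i$ on $\mathrm{Ch}^\eta_m$. By Lemma \ref{lem:facts}(3), $f$ maps the successors of any $a$ onto those of $f(a)$. So if variables are true at $a$ iff they belong to $f(a)$, then by induction every $\psi$ is true at $a$ iff $\psi\in f(a)$. Hence $\varphi$ fails at $y_m$.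

\emph{Case 3: $\eta\in w$ and this chain does not end.} Write it as $w=y^\ell,y^{\ell-1},y^{\ell-2},\dots$ and let $d^j$ be the $\delta$-successor of $y^j$ ($j\le\ell$).

\emph{Case 4: $\xi\in w$.} Let $x^0=w$, let $x^{k+1}$ be the $\xi$-successor of $x^k$, and let $y^k$ be the $\eta$-successor of $x^k$ ($k\ge0$). By Lemma \ref{lem:facts}(4), $y^k$ is the $\eta$-successor of $y^{k+1}$. The chain of iterated $\eta$-successors of $y^0$ does not end: if it ended after $n$ steps, then $\varepsilon_n\in y^0$ and $\alpha_n\in w$, although $\neg\alpha_n\in L\subseteq w$. (Only here does the proof use the axioms $\neg\alpha_n$.) Write its members after $y^0$ as $y^{-1},y^{-2},\dots$, and let $d^j$ be the $\delta$-successor of $y^j$ ($j\in\mathbb Z$).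

In Cases 3 and 4 let $N=2\ell+1$, so that the indices $-\ell,\dots,\ell$ are distinct modulo $N$. On $\mathrm{Fr}_N$ let the variables have at $y_j,d_j$ ($-\ell\le j\le\ell$) and, in Case 4, at $x_i$ ($0\le i\le\ell$) the values that they have at $y^j,d^j,x^i$; elsewhere the values are arbitrary. By induction on $\psi$ we show:
\begin{itemize}
\item if $-\ell\le j\le\ell$, then $\psi$ is true at $d_j$ iff $\psi\in d^j$;
\item if $-\ell\le j\le\ell$ and $\mathrm{md}(\psi)\le\ell+j$, then $\psi$ is true at $y_j$ iff $\psi\in y^j$;
\item in Case 4, if $0\le i\le\ell$ and $\mathrm{md}(\psi)\le\ell-i$, then $\psi$ is true at $x_i$ iff $\psi\in x^i$.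
\end{itemize}
Only $\psi=\Diamond\psi'$ needs an argument. The points $d_j$ and $d^j$ have no successors. At $y_j$ the bound $1\le\mathrm{md}(\psi)\le\ell+j$ gives $j-1\ge-\ell$ and $\mathrm{md}(\psi')\le\ell+(j-1)$; the successors are $y_{j-1},d_j$ and $y^{j-1},d^j$. At $x_i$ we have $i+1\le\ell$ and $\mathrm{md}(\psi')\le\ell-(i+1)\le\ell+i$; the successors are $x_{i+1},y_i$ and $x^{i+1},y^i$. So the induction hypothesis applies. Hence $\varphi$ fails at $y_\ell$ in Case 3 and at $x_0$ in Case 4.
\end{proof}

\section{One successor}\label{sec:alt1}

We now prove Theorem \ref{thm:alt1}. The idea is that the canonical models fall apart into single paths, and either all of these matter in a uniform way, or only finitely many finite ones do.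

Let $\mathrm A:=\mathrm K\oplus\mathrm{Alt}_1$. Over K the formula $\mathrm{Alt}_1$ is equivalent, as an axiom, to $\Diamond p\to\Box p$: substitute $\bot$ for $p_1$ in one direction, and weaken $\Box\neg p_0$ to $\Box(p_0\to p_1)$ in the other. As in Lemma \ref{lem:facts}(3), in the canonical model of a consistent normal extension of $\mathrm A$ each point has at most one successor, so each point $w$ determines a path $w=w_0\to w_1\to\cdots$. A path that ends has pairwise distinct points, since a repetition would make it periodic.

Let $\mathrm{Ch}_n$ be the frame $0\to1\to\dots\to n$, and let $\omega$ denote the frame on the natural numbers with $i\to i+1$. A path that ends after $n$ steps is a copy of $\mathrm{Ch}_n$. If a path in the canonical model of $\Lambda$ has only finitely many points, then each set of its points is cut out by a formula, so each valuation on it is induced by a substitution; hence the path, as a frame, validates $\Lambda$.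

\begin{proof}[Proof of Theorem \ref{thm:alt1}]
Let $L\supseteq\mathrm A$ be normal. If $L$ is inconsistent, then $L=\mathrm K\oplus\bot$. Let $L$ be consistent. The set of $n$ such that $\mathrm{Ch}_n$ is a frame for $L$ is downward closed, because for $m\le n$ the last $m+1$ points of $\mathrm{Ch}_n$ form a copy of $\mathrm{Ch}_m$ closed under successors.

\emph{Case 1: all $\mathrm{Ch}_n$ are frames for $L$.} Then $L=\mathrm A$. Indeed, let $\varphi\notin\mathrm A$ have depth $\ell$ and fail at a point $w$ of the canonical model of $\mathrm A$. If the path of $w$ ends, it is a copy of some $\mathrm{Ch}_n$ refuting $\varphi$. Otherwise give the variables at $0,\dots,\ell$ in $\mathrm{Ch}_\ell$ their values at $w_0,\dots,w_\ell$. By induction, formulas of depth at most $\ell-i$ have the same value at $i$ and at $w_i$, so $\varphi$ fails at $0$. Hence $\varphi\notin L$.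

\emph{Case 2: there is a least $N$ such that $\mathrm{Ch}_N$ is not a frame for $L$.} A point of the canonical model of $L$ containing $\Diamond^N\Box\bot$ would have a path that is a copy of $\mathrm{Ch}_N$ and validates $L$. So $\neg\Diamond^N\Box\bot\in L$. Let $\mathrm A_N:=\mathrm A\oplus\neg\Diamond^N\Box\bot\subseteq L$. In the canonical model of a consistent normal extension of $\mathrm A_N$, a path that ends has fewer than $N$ steps: if it ended after $n\ge N$ steps, $w_{n-N}$ would contain $\Diamond^N\Box\bot$.

\emph{Case 2a: $\omega$ is a frame for $L$.} Then $L=\mathrm A_N$. If $\varphi\notin\mathrm A_N$ fails at $w$ in the canonical model of $\mathrm A_N$, then either the path of $w$ is a copy of $\mathrm{Ch}_n$ with $n<N$, a frame for $L$, or it does not end, and $\varphi$ fails at $0$ in $\omega$ when the variables have at $i$ their values at $w_i$. In both cases $\varphi\notin L$.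

\emph{Case 2b: $\omega$ is not a frame for $L$.} As every point of $\omega$ generates a copy of $\omega$, some $\psi\in L$ fails at $0$ under some valuation; fix this valuation and let $\ell=\mathrm{md}(\psi)$. Put $L'=\mathrm A_N\oplus\psi\subseteq L$ and let $\Lambda\supseteq L'$ be normal and consistent. We claim that in the canonical model of $\Lambda$ no path that does not end has $w_0,\dots,w_\ell$ pairwise distinct. Otherwise choose formulas $\theta_i$ ($i\le\ell$) with $\theta_i\in w_i$ and $\theta_i\notin w_j$ for $j\ne i$, $j\le\ell$. For each variable $p$ let $s(p)$ be the disjunction of those $\theta_i$ for which $p$ is true at $i$ in $\omega$. By induction, for subformulas $\chi$ of $\psi$ with $\mathrm{md}(\chi)\le\ell-i$, we have $s(\chi)\in w_i$ iff $\chi$ is true at $i$. So $s(\psi)\notin w_0$, although $\psi\in\Lambda$. This proves the claim.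

So a path that ends has at most $N$ points, and a path that does not end has a repetition among $w_0,\dots,w_\ell$ and hence at most $\ell$ points. Up to isomorphism there are only finitely many frames $\mathfrak F_1,\dots,\mathfrak F_r$ consisting of a single path with at most $N+\ell$ points. Thus every point in the canonical model of any consistent normal $\Lambda\supseteq L'$ generates a copy of one of them, and this frame validates $\Lambda$.

For each $\mathfrak F_i$ that is not a frame for $L$ choose $\psi_i\in L$ refuted on it, and let $\Lambda$ be $L'$ plus these finitely many $\psi_i$. Then $\Lambda\subseteq L$. If $\varphi\notin\Lambda$, then $\varphi$ is refuted on some $\mathfrak F_i$ that is a frame for $\Lambda$. This $\mathfrak F_i$ is a frame for $L$, for otherwise $\psi_i\in\Lambda$ would be refuted on it. So $\varphi\notin L$. Hence $L=\Lambda$ is finitely axiomatizable.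
\end{proof}

\section{A transitive example}\label{sec:k4}

\subsection{What has to change}

On a transitive frame a point sees at once everything that it can reach. Counting steps is no longer possible, cycles are clusters, and a formula of small depth sees the whole frame. We therefore use a \emph{ruler}: a chain of points $d_0,d_1,d_2,\dots$, where $d_k$ sees exactly the $d_j$ with $j<k$. A point that sees $d_0,\dots,d_n$ but no further $d_j$ has \emph{level} $n$, and levels can be compared by formulas. As before there will be $x$-points along which some counter moves forever, and a counter reading that has been left behind must not be seen again. This now has to be stated in the axioms.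

The simplest counter would be a single level: $n\mapsto n+1$. It does not suit our proof of the FMP. When the ruler is collapsed to finitely many points, we can keep some prescribed irreflexive points and, at need, the point immediately after each of them, but not the point after that, and so on. Our counter is therefore a pair $(n,i)$. Its second entry counts down to $0$ before the first entry is increased:
\begin{equation}\label{eq:counter}
(n,i+1)'=(n,i),\qquad (n,0)'=(n+1,n+1).
\end{equation}
Starting from $(0,0)$ one gets $(1,1),(1,0),(2,2),(2,1),(2,0),(3,3),\dots$. The countdown protects us when the first entry $n$ has been kept only as the point immediately after a prescribed one, so that the next point is not available. If in the collapsed ruler there is a cluster between $0$ and $n$, then in the finite frame the countdown from $n$ runs into this cluster and stops, and the next increase is never required. If there is none, then $n$ is a true finite level, and the axioms that we add to $L_0$ forbid the reading altogether.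

\subsection{Sorts and levels}

Define the constants
\begin{gather*}
o:=\neg\Diamond\top,\quad \mathsf E:=\Diamond\top\wedge\neg\Diamond o,\quad \mathsf D:=o\vee(\Diamond o\wedge\neg\Diamond\mathsf E),\quad \mathsf M:=\Diamond o\wedge\Diamond\mathsf E,\\
\mathsf V:=\mathsf M\wedge\neg\Diamond\mathsf M,\quad \mathsf Y:=\mathsf M\wedge\Diamond\mathsf V\wedge\neg\Diamond(\mathsf M\wedge\neg\mathsf V),\quad \mathsf X:=\mathsf M\wedge\Diamond\mathsf Y.
\end{gather*}
The $\mathsf D$-points will form the ruler. The $\mathsf E$-points see no dead ends and serve to separate the ruler from the rest. A $\mathsf Y$-point carries a counter reading, which consists of its own level and the level of the $\mathsf V$-points that it sees.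

\begin{lemma}\label{lem:sorts}
Over $\mathrm{K4}$: every point satisfies exactly one of $\mathsf D,\mathsf E,\mathsf M$; $\mathsf D$-points see only $\mathsf D$-points, $\mathsf E$-points only $\mathsf E$-points, $\mathsf V$-points only $\mathsf D$- and $\mathsf E$-points, $\mathsf Y$-points only $\mathsf D$-, $\mathsf E$- and $\mathsf V$-points; $\mathsf V,\mathsf Y,\mathsf X$ are pairwise inconsistent.
\end{lemma}

\begin{proof}
A dead end satisfies only $\mathsf D$. A point with successors satisfies only $\mathsf E$ if it does not see a dead end; if it does, it satisfies only $\mathsf M$ or only $\mathsf D$ according to whether or not it sees an $\mathsf E$-point. A $\mathsf D$-point with successors sees no $\mathsf E$-point and, by transitivity, no point seeing an $\mathsf E$-point, so it sees only $\mathsf D$-points. A point seen by an $\mathsf E$-point is not a dead end and, by transitivity, sees none. The statements on the successors of $\mathsf V$- and $\mathsf Y$-points are contained in the definitions. Finally, $\mathsf Y$ and $\mathsf X$ imply $\Diamond\mathsf M$, which $\mathsf V$ excludes; so $\mathsf Y$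 implies $\mathsf M\wedge\neg\mathsf V$, and $\mathsf X$ implies $\Diamond(\mathsf M\wedge\neg\mathsf V)$, which $\mathsf Y$ excludes.
\end{proof}

We abbreviate
\begin{align*}
\mathrm{lev}(p)&:=\Diamond(\mathsf D\wedge p)\wedge\neg\Diamond(\mathsf D\wedge\Diamond(\mathsf D\wedge p)),\\
p^+&:=\mathsf D\wedge\Diamond(\mathsf D\wedge p),\\
\mathsf Y(p,q)&:=\mathsf Y\wedge\mathrm{lev}(p)\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(q)).
\end{align*}
These abbreviations are used with formulas in place of $p,q$, and, on a given frame, also with sets $P,Q$ of points: then $p,q$ are interpreted by $P,Q$, and $P^+$ is the set of points at which $p^+$ is true.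

Suppose that the $\mathsf D$-points seen from $w$ are $d_0,\dots,d_n$, where $d_k$ sees exactly the $d_j$ with $j<k$. Then $\mathrm{lev}(P)$ holds at $w$ iff $P$ meets $\{d_0,\dots,d_n\}$ and no $d_j$ with $j<n$ is in $P$. That is,
\begin{equation}\label{eq:lev}
w\models\mathrm{lev}(P)\quad\text{iff}\quad P\cap\{d_0,\dots,d_n\}=\{d_n\}.
\end{equation}

\subsection{The logic}

Let $L_0$ be K4 plus the axioms
\begin{itemize}
\item[(lin)] $\Diamond(\mathsf D\wedge p)\wedge\Diamond(\mathsf D\wedge q)\to\Diamond(\mathsf D\wedge p\wedge q)\vee\Diamond(\mathsf D\wedge p\wedge\Diamond q)\vee\Diamond(\mathsf D\wedge q\wedge\Diamond p)$,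
\item[(u)] $\mathsf Y\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(q))\to\Box(\mathsf V\to\mathrm{lev}(q))$,
\item[($\rho$1)] $\mathsf X\wedge\Diamond\mathsf Y(p,q^+)\to\Diamond\bigl(\mathsf X\wedge\Diamond\mathsf Y(p,q)\wedge\neg\Diamond\mathsf Y(p,q^+)\bigr)$,
\item[($\rho$2)] $\mathsf X\wedge\Diamond\mathsf Y(p,o)\to\Diamond\bigl(\mathsf X\wedge\Diamond\mathsf Y(p^+,p^+)\wedge\neg\Diamond\mathsf Y(p,o)\bigr)$.
\end{itemize}
Here (lin) makes the ruler linear, (u) makes the second entry of a reading unique, and ($\rho$1), ($\rho$2) are the two moves \eqref{eq:counter}; the last conjunct in each says that the old reading is lost. Put $\delta_0:=o$, $\delta_{k+1}:=\delta_k^+$, and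
\[
\mathsf Y_{n,i}:=\mathsf Y(\delta_n,\delta_i),\qquad \alpha_{n,i}:=\mathsf X\wedge\Diamond\mathsf Y_{n,i},\qquad L:=L_0\oplus\{\neg\alpha_{n,i}:n,i<\omega\}.
\]
By ($\rho$1) with $p=\delta_n$, $q=\delta_i$ and ($\rho$2) with $p=\delta_n$, for every pair $c$
\begin{equation}\label{eq:step}
\alpha_c\to\Diamond(\alpha_{c'}\wedge\neg\Diamond\mathsf Y_c)\in L_0 .
\end{equation}

\begin{proposition}\label{prop:noind2}
$L$ satisfies \textup{(a)} and \textup{(b)} of Lemma \ref{lem:crit} with the formulas $\neg\alpha_c$, in any enumeration of the pairs $c$, so it has no independent axiomatization.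
\end{proposition}

\begin{proof}
(b) Let $\Lambda\supseteq L_0$ and $\neg\alpha_c\notin\Lambda$. In the canonical model of $\Lambda$ take $w\ni\alpha_c$ and, by \eqref{eq:step}, $z\in R(w)$ containing $\alpha_{c'}\wedge\neg\Diamond\mathsf Y_c$. By transitivity $Z=\{z\}\cup R(z)$ is closed under successors, and no point of $Z$ contains $\Diamond\mathsf Y_c$. So $\neg\alpha_c\in\mathrm{Log}(Z)$ and hence $\Lambda\oplus\neg\alpha_c\subseteq\mathrm{Log}(Z)$, while $\neg\alpha_{c'}\notin\mathrm{Log}(Z)$.

(a) Let $c_0=(0,0)$ and $c_{t+1}=c_t'$. These pairs $(n,i)$ are pairwise distinct and satisfy $i\le n$. Let $\mathfrak A$ have a reflexive point $e$ and irreflexive points $d_k,v_k,y_t,x_t$ ($k,t<\omega$), such that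
\begin{itemize}
\item $e$ sees only $e$; $d_k$ sees the $d_j$ with $j<k$; $v_k$ sees $e$ and the $d_j$ with $j\le k$;
\item $y_t$, where $c_t=(n,i)$, sees $e$, $v_i$ and the $d_j$ with $j\le n$;
\item $x_t$ sees $e$, all $d_k$ and $v_k$, the $y_s$ with $s\ge t$ and the $x_s$ with $s>t$.
\end{itemize}
This is transitive (for $y_t$ because $i\le n$), and $\mathsf E,\mathsf D,\mathsf V,\mathsf Y,\mathsf X$ hold exactly at $e$, the $d$'s, the $v$'s, the $y$'s, the $x$'s. (lin) is valid since distinct $d$'s are comparable, and (u) since $y_t$ sees only one $\mathsf V$-point. For a set $P$ of points let $\min P$ be the least $j$ with $d_j\in P$, if there is one. By \eqref{eq:lev}, $y_s$ with $c_s=(n,i)$ satisfies $\mathsf Y(P,Q)$ iff $n=\min P$ and $i=\min Q$. In particular, for given $P,Q$ at most one $y_s$ does. Moreover, if $\min P$ exists, then $P^+=\{d_k:k>\min P\}$, so $\min P^+=\min P+1$; otherwise $P^+=\emptyset$.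

($\rho$1) Let $x_t$ see $y_s\models\mathsf Y(P,Q^+)$, $c_s=(n,i)$. Then $n=\min P$ and $i=\min Q+1$, so $c_{s+1}=(n,i-1)$ and $y_{s+1}\models\mathsf Y(P,Q)$. As $s\ge t$, $x_t$ sees $x_{s+1}$, which sees $y_{s+1}$ but not $y_s$, the only point satisfying $\mathsf Y(P,Q^+)$.

($\rho$2) Let $x_t$ see $y_s\models\mathsf Y(P,o)$, $c_s=(n,i)$. Then $n=\min P$, $i=0$ and $c_{s+1}=(n+1,n+1)$, so $y_{s+1}\models\mathsf Y(P^+,P^+)$. Again $x_{s+1}$ is as required.

So $\mathfrak A$ is a frame for $L_0$. As $\delta_0=o$ holds only at $d_0$, $y_0\models\mathsf Y_{0,0}$ and $x_0\models\alpha_{0,0}$. Hence $\neg\alpha_{0,0}\in L\setminus L_0$.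
\end{proof}

\subsection{The finite model property: beginning of the proof}

By Lemma \ref{lem:finite} it suffices to refute each $\varphi\notin L$ on a finite frame for $L_0$. We fix $\varphi\notin L$, a point $w_0$ of the canonical model of $L$ with $\varphi\notin w_0$, and the set $G:=\{w_0\}\cup R(w_0)$. By transitivity $G$ is closed under successors; from now on all points of the canonical model are taken in $G$. Let $\Sigma$ be a finite set of formulas, closed under subformulas, containing $\varphi$ and $o,\mathsf E,\mathsf D,\mathsf M,\mathsf V,\mathsf Y,\mathsf X$. Let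
\[
\Theta:=\{\chi:\Diamond\chi\in\Sigma\},\qquad D_G:=\{w\in G:\mathsf D\in w\}.
\]
Note that $o\in\Theta$. The plan is to collapse the chain $D_G$ to a finite chain $D_F$, to take the points outside $D_G$ modulo finitely many formulas, and to decide how much of $D_F$ each of them sees. This has to be done so that, whenever some $\mathrm{lev}(P)$ is true in the finite frame, a formula that says the same is true in $G$; then the axioms can be transferred from $G$ to the finite frame. If $D_G=\emptyset$, everything concerning it is vacuous, and $D_F=\emptyset$.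

\begin{lemma}\label{lem:comp}
If $d,d'\in D_G$ are distinct, then $dRd'$ or $d'Rd$.
\end{lemma}

\begin{proof}
If one of them is $w_0$, it sees the other. Otherwise $w_0$ sees both. If the lemma fails, there are formulas with $\theta\in d\setminus d'$; $\Box b\in d$, $b\notin d'$; $\Box c\in d'$, $c\notin d$. Put $p=\theta\wedge\Box b\wedge\neg c\in d$ and $q=\neg\theta\wedge\neg b\wedge\Box c\in d'$. By (lin), $w_0$ contains $\Diamond(\mathsf D\wedge p\wedge q)$, $\Diamond(\mathsf D\wedge p\wedge\Diamond q)$ or $\Diamond(\mathsf D\wedge q\wedge\Diamond p)$. But $p\wedge q$ is inconsistent because of $\theta$, $p\wedge\Diamond q$ because of $b$, and $q\wedge\Diamond p$ because of $c$.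
\end{proof}

\subsection{The chain $D_G$}

For $w\in G$ let $T(w):=\{\chi\in\Theta:\Diamond(\mathsf D\wedge\chi)\in w\}$. For $d\in D_G$ this is $\{\chi\in\Theta:\Diamond\chi\in d\}$, as $\mathsf D$-points see only $\mathsf D$-points. By transitivity
\begin{equation}\label{eq:T1}
\text{if } w\in G,\ d\in D_G,\ wRd,\ \text{then } T(d)\cup(\Theta\cap d)\subseteq T(w).
\end{equation}
If $d,d'\in D_G$ and $T(d')\subsetneq T(d)$, then $d'Rd$ is impossible by \eqref{eq:T1}, so by Lemma \ref{lem:comp}
\begin{equation}\label{eq:T2}
\text{if } d,d'\in D_G \text{ and } T(d')\subsetneq T(d),\ \text{then } dRd'.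
\end{equation}
By Lemma \ref{lem:comp} and \eqref{eq:T1} the values of $T$ on $D_G$ form a chain $\tau_0\subsetneq\dots\subsetneq\tau_m$.

\paragraph{Critical points.} Points of $D_G$ with the same value of $T$ can be put into one cluster without harm, provided that what they satisfy is already in $T$. We call $d\in D_G$ \emph{critical} if $\Theta\cap d\not\subseteq T(d)$. Critical points are irreflexive, by \eqref{eq:T1}. For each $j$ at most one critical point has $T=\tau_j$: of two distinct ones one would see the other, and then, by \eqref{eq:T1}, the latter would not be critical. If it exists, we denote it by $k_j$. Let $K$ be the finite set of critical points and $C_j$ the set of non-critical $d\in D_G$ with $T(d)=\tau_j$. If $k_j$ exists, no $c\in C_j$ sees it (otherwise $\Theta\cap k_j\subseteq\tau_j$), so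
\begin{equation}\label{eq:kc}
k_jRc\ \text{ and not }\ cRk_j\qquad(c\in C_j).
\end{equation}

Let $D_G\ne\emptyset$. Each $\mathsf D$-point contains $o$ or $\Diamond o$ and sees only $\mathsf D$-points, so $D_G$ contains a dead end, and only one by Lemma \ref{lem:comp}; we call it $d_0$. We have $T(d_0)=\emptyset$ and $o\in\Theta\cap d_0$, so $d_0$ is critical, $\tau_0=\emptyset$ and $k_0=d_0$. All other $d\in D_G$ see $d_0$, so $o\in T(d)$; hence $C_0=\emptyset$.

For $k\in K$ choose $\chi_k\in(\Theta\cap k)\setminus T(k)$ and put $\pi_k:=\mathsf D\wedge\chi_k\wedge\neg\Diamond\chi_k$. Then $\pi_k\in k$, and by Lemma \ref{lem:comp} no other point of $D_G$ contains $\pi_k$.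

\paragraph{Covers.} If a counter reading has first entry $k\in K$ and second entry $d_0$, axiom ($\rho$2) asks for the next level above $k$. So we also keep the points immediately above critical points, where such points exist. For $k\in K$ we call $z$ the \emph{cover} of $k$ and write $z=k^+$ if $z\in D_G$, $zRk$, not $zRz$, and every $d\in D_G$ with $dRk$ satisfies $d=z$ or $dRz$. There is at most one such $z$, since two would see each other and hence themselves.

If $k_i^+$ exists, then $T(k_i^+)=\tau_{i+1}$. Indeed, $T(k_i^+)\supsetneq\tau_i$ by \eqref{eq:T1}, since $\Theta\cap k_i\not\subseteq\tau_i$; and any $z\in D_G$ with $T(z)=\tau_{i+1}$ sees $k_i$ by \eqref{eq:T2}, so it equals or sees $k_i^+$, whence $T(k_i^+)\subseteq\tau_{i+1}$. Let $K^+$ be the set of non-critical covers. If $k_{j-1}^+\in K^+$, we write $a_j:=k_{j-1}^+$; so $a_j\in C_j$. The points of $K\cup K^+$ are called \emph{special}; they are irreflexive. Put $\pi_{a_j}:=(\pi_{k_{j-1}})^+$. We note that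
\begin{equation}\label{eq:aj}
a_j \text{ sees no } d\in D_G \text{ with } T(d)=\tau_j.
\end{equation}
Such $d$ sees $k_{j-1}$ by \eqref{eq:T2}, so $d=a_j$ or $dRa_j$, and $a_jRd$ would give $a_jRa_j$.

\paragraph{Tops.} In $G$ the role of the level of a point is played by the highest $\mathsf D$-point that it sees. For $w\in G$ write $\mathrm{top}(w)=z$ if $z\in R(w)\cap D_G$ and no point of $R(w)\cap D_G$ sees $z$. By Lemma \ref{lem:comp} such $z$ is unique and sees all other points of $R(w)\cap D_G$. A top need not exist.

\begin{lemma}\label{lem:top}
Let $w\in G$.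
\begin{itemize}
\item[\textup{(1)}] For $k\in K$: $\mathrm{lev}(\pi_k)\in w$ iff $\mathrm{top}(w)=k$; and $\mathrm{lev}(\pi_k^+)\in w$ iff $k^+$ exists and $\mathrm{top}(w)=k^+$.
\item[\textup{(2)}] For special $d$: $\mathrm{lev}(\pi_d)\in w$ iff $\mathrm{top}(w)=d$; and $\Diamond(\mathsf D\wedge\pi_d)\in w$ iff $wRd$.
\item[\textup{(3)}] $\mathrm{lev}(o)\in w$ iff $\mathrm{top}(w)=d_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) As $k$ is the only point of $D_G$ containing $\pi_k$, $\mathrm{lev}(\pi_k)\in w$ means that $wRk$ and no point of $R(w)\cap D_G$ sees $k$. This is the first statement. For the second, note that $\pi_k^+$ belongs to $d\in D_G$ iff $dRk$. If $\mathrm{lev}(\pi_k^+)\in w$, there is $z\in R(w)\cap D_G$ with $zRk$, and no point of $R(w)\cap D_G$ sees a point of $D_G$ that sees $k$. So $\mathrm{top}(w)=z$, and not $zRz$. If $d\in D_G$, $dRk$ and $d\ne z$, then $dRz$ or $zRd$, and the latter is excluded. So $z=k^+$. Conversely, let $\mathrm{top}(w)=k^+$. Then $\pi_k^+\in k^+\in R(w)$. If some $d\in R(w)\cap D_G$ saw $d'\in D_G$ with $d'Rk$, then $d'=k^+$ or $d'Rk^+$, so $dRk^+$, a contradiction.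

(2) The first part is (1). The second is clear for $d\in K$. Let $d=k^+\in K^+$. If $w$ sees $d'\in D_G$ containing $\pi_d=\pi_k^+$, then $d'Rk$, so $d'=k^+$ or $d'Rk^+$, and $wRk^+$. The converse is clear. (3) holds because $d_0$ is the only point of $D_G$ containing $o$.
\end{proof}

By Lemma \ref{lem:top}(2), for special $d,d'$ the formula $\mathsf Y(\pi_d,\pi_{d'})$ belongs to a $\mathsf Y$-point $y$ iff $\mathrm{top}(y)=d$ and some $\mathsf V$-point in $R(y)$ has top $d'$. We then say that $y$ has the \emph{reading} $(d,d')$. By (u), all $\mathsf V$-points in $R(y)$ then have top $d'$, so $y$ has at most one reading.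

\subsection{The finite chain $D_F$}

The chain $D_F$ consists of blocks $0,1,\dots,m$, in this order. Block $j$ consists, in this order, of
\begin{itemize}
\item $a_j$, if it exists;
\item a cluster $\mathrm{Cl}_j$, if $C_j\neq\emptyset$: for each set of the form $d\cap\Sigma$ with $d\in C_j$, a tagged copy of one such $d$;
\item $k_j$, if it exists.
\end{itemize}
Each block is nonempty. Each special element and each cluster takes up one \emph{position}; a copy of $a_j$ in $\mathrm{Cl}_j$ is distinct from the element $a_j$. An element sees exactly the elements in strictly earlier positions, and the elements of $\mathrm{Cl}_j$ also see all of $\mathrm{Cl}_j$. So the irreflexive elements are the special ones. Each element has an \emph{underlying point} in $D_G$, and variables are true at it iff they belong to this point. An \emph{initial segment} of $D_F$ is a set that contains, with each element, all elements in the same and in earlier positions.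

\begin{lemma}\label{lem:truthD}
For $\psi\in\Sigma$ and $u\in D_F$ with underlying point $d$, $\psi$ is true at $u$ iff $\psi\in d$.
\end{lemma}

\begin{proof}
By induction; let $\psi=\Diamond\chi$, and let $u$ be in block $j$, so $T(d)=\tau_j$.

Let $\Diamond\chi\in d$. Take $d'\in R(d)$ with $\chi\in d'$ and let $T(d')=\tau_i$; then $i\le j$. If $d'=k_i$, then $\Theta\cap k_i\subseteq\tau_j$ by \eqref{eq:T1}, while $\Theta\cap k_i\not\subseteq\tau_i$; so $i<j$ and $u$ sees $k_i$. If $d'\in C_i$ with $i<j$, then $u$ sees $\mathrm{Cl}_i$. If $d'\in C_j$, then $u$ is not the element $a_j$, by \eqref{eq:aj}, so $u$ sees $\mathrm{Cl}_j$. In the last two cases the cluster contains an element whose underlying point has the same members of $\Sigma$ as $d'$, in particular $\chi$.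

Conversely, let $u$ see $u'$ with underlying point $d'\ni\chi$. If $u'$ is in an earlier block, then $dRd'$ by \eqref{eq:T2}, so $\Diamond\chi\in d$. If $u'$ is in block $j$, then $u'\neq k_j$, since $k_j$ is irreflexive and last in its block. So $d'\in C_j$ and $\chi\in\Theta\cap d'\subseteq\tau_j=T(d)$, that is, $\Diamond\chi\in d$.
\end{proof}

\begin{lemma}\label{lem:cover}
If a special $d'$ comes immediately after a special $d''$ in $D_F$, then $d''\in K$ and $d'=(d'')^+$. Conversely, if $k\in K$ and $k^+$ exists, then $k^+$ is special and comes immediately after $k$.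
\end{lemma}

\begin{proof}
After $a_j$ comes $\mathrm{Cl}_j$, which is nonempty as $a_j\in C_j$. So $d''=k_i$ for some $i$, the last element of block $i$. If $d'=a_{i+1}$, we are done. Otherwise $d'=k_{i+1}$ and $C_{i+1}=\emptyset$. If $z\in D_G$ sees $k_i$, then $T(z)\supsetneq\tau_i$, so either $T(z)=\tau_{i+1}$ and $z=k_{i+1}$, or $T(z)\supsetneq\tau_{i+1}$ and $zRk_{i+1}$ by \eqref{eq:T2}. As also $k_{i+1}Rk_i$ and $k_{i+1}$ is irreflexive, $k_{i+1}=k_i^+$.

Conversely, let $k=k_i$. If $k^+\in K^+$, then $k^+=a_{i+1}$ is the first element of block $i+1$. If $k^+\in K$, then $k^+=k_{i+1}$, as $T(k^+)=\tau_{i+1}$. Any $c\in C_{i+1}$ would see $k_i$, hence equal or see $k_{i+1}$, which is impossible by \eqref{eq:kc}. So $C_{i+1}=\emptyset$, and block $i+1$ is $\{k_{i+1}\}$.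
\end{proof}

For special $d$ let $I(d)$ be the initial segment of $D_F$ ending with $d$. For $a_j\in K^+$ let $\mathrm{Seg}(a_j)$ consist of $a_j$, its immediate predecessor in $D_F$, the predecessor of that, and so on, as long as these are special.

The following example shows what the points outside $D_G$ should see in $D_F$.

\begin{example}\label{ex:toy}
Suppose that $\Theta$ contains a variable $q$, that no formula in $\Theta$ other than $\top,o,q$ belongs to a point of $D_G$, that $q$ belongs to exactly one point $k$ of $D_G$, that $k$ is irreflexive and sees infinitely many points, and that the covers $d_0^+$ and $k^+$ exist. Then $T$ is $\emptyset$ at $d_0$, it is $\{\top,o\}$ at $k$ and at all points other than $d_0$ that $k$ sees, and it is $\{\top,o,q\}$ at the points that see $k$. The critical points are $k_0=d_0$ and $k_1=k$, and $a_1=d_0^+$, $a_2=k^+$. Thus $D_F$ is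
\[
d_0,\quad a_1,\quad \mathrm{Cl}_1,\quad k,\quad a_2,\quad \mathrm{Cl}_2,
\]
with $\mathrm{Seg}(a_1)=\{a_1,d_0\}$ and $\mathrm{Seg}(a_2)=\{a_2,k\}$. Suppose that some $\mathsf X$-point of $G$ sees a $\mathsf Y$-point with reading $(k,d_0)$.
\begin{itemize}
\item By ($\rho$2) a reading $(a_2,a_2)$ is seen, and our frame has to reflect this: in the finite frame there must be $\mathsf Y$- and $\mathsf V$-points that see $a_2$ but not $\mathrm{Cl}_2$. We call such points sharp. By ($\rho$1) then comes $(a_2,k)$. In $G$ the countdown may continue below $k$, but in $D_F$ the position before $k$ is a cluster, no set $Q$ satisfies $Q^+\cap I(k)=\{k\}$, and ($\rho$1) asks for nothing more.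
\item A reading $(a_2,d_0)$ may also occur in $G$. If it were visible in the finite frame, ($\rho$2) would ask for the point after $a_2$, which we do not have. Such a $\mathsf Y$-point must be blurred: we let it see all of $\mathrm{Cl}_2$, and then no formula $\mathrm{lev}(P)$ is true there.
\item If readings $(a_1,a_1)$ and $(a_1,d_0)$ occur in $G$, they stay visible, and here the countdown does reach $d_0$. But $a_1$ has true level $1$, so these are the readings $(1,1)$ and $(1,0)$, which the axioms $\neg\alpha_{1,1}$, $\neg\alpha_{1,0}$ of $L$ hide from all $\mathsf X$-points.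
\end{itemize}
So the rule is: a $\mathsf V$-point with top $a_j$ is always sharp, and a $\mathsf Y$-point with top $a_j$ is sharp iff the second entry of its reading is in $\mathrm{Seg}(a_j)$. The next lemma is the general form of the third item.
\end{example}

\begin{lemma}\label{lem:seg}
If $d_0\in\mathrm{Seg}(a_j)$, then there is $r\ge1$ such that $\mathrm{lev}(\delta_r)\in w$ for all $w\in G$ with $\mathrm{top}(w)=a_j$.
\end{lemma}

\begin{proof}
Let $s_r=a_j,s_{r-1},\dots,s_0=d_0$ be consecutive special elements of $D_F$; $r\ge1$ as $a_j$ is not critical. By Lemma \ref{lem:cover}, $s_{l+1}=s_l^+$. If $z\in R(s_{l+1})$, then $z=s_l$ or $s_lRz$, because $zRs_l$ would give $z=s_{l+1}$ or $zRs_{l+1}$, and hence $s_{l+1}Rs_{l+1}$. So $R(s_{l+1})=\{s_l\}\cup R(s_l)$, and as $R(s_0)=\emptyset$, $R(s_l)=\{s_0,\dots,s_{l-1}\}$ for $l\le r$. Thus $\delta_0\in s_l$ iff $l=0$, and by induction $\delta_i\in s_l$ iff $l\ge i$, for $1\le i\le r$. If $\mathrm{top}(w)=s_r$, then $R(w)\cap D_G=\{s_0,\dots,s_r\}$. Here only $s_r$ contains $\delta_r$, and no $s_l$ sees $s_r$. So $\mathrm{lev}(\delta_r)\in w$.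
\end{proof}

\subsection{What a point outside $D_G$ sees in $D_F$}

For $w\in G\setminus D_G$ let $U_0(w)\subseteq D_F$ contain a special element $d$ iff $wRd$, and contain all of $\mathrm{Cl}_j$ if $R(w)\cap C_j\neq\emptyset$, none of it otherwise. Note that $a_j\in U_0(w)$ implies $\mathrm{Cl}_j\subseteq U_0(w)$, as $a_j\in C_j$. For sharp points this cluster has to be removed.

We say that $w$ is \emph{sharp at $a_j$} if $\mathrm{top}(w)=a_j\in K^+$ and either $\mathsf V\in w$, or $\mathsf Y\in w$ and $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in w$ for some $d'\in\mathrm{Seg}(a_j)$. Let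
\[
U(w):=U_0(w)\setminus\mathrm{Cl}_j\ \text{ if $w$ is sharp at $a_j$},\qquad U(w):=U_0(w)\ \text{ if $w$ is not sharp.}
\]

\begin{lemma}\label{lem:U}
Let $w\in G\setminus D_G$.
\begin{itemize}
\item[\textup{(1)}] $U_0(w)$ and $U(w)$ are initial segments of $D_F$. If $w$ is sharp at $a_j$, then $R(w)\cap C_j=\{a_j\}$ and $U(w)=I(a_j)$.
\item[\textup{(2)}] Each $\chi\in T(w)$ belongs to the underlying point of some $u\in U(w)$.
\item[\textup{(3)}] If $u\in U(w)$ has underlying point $d$, then $\Theta\cap d\subseteq T(w)$.
\item[\textup{(4)}] If $U(w)$ has an irreflexive last element $d$, then $\mathrm{top}(w)=d$, and if moreover $d\in K^+$, then $w$ is sharp at $d$. Conversely, if $\mathrm{top}(w)=d$ and either $d\in K$ or $w$ is sharp at $d$, then $U(w)=I(d)$.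
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $u\in U_0(w)$ be in block $j$, so some $c\in R(w)\cap D_G$ has $T(c)=\tau_j$, and let $u'$ be in an earlier position. If $u'$ is in an earlier block, then $c$ sees its underlying point by \eqref{eq:T2}, so $w$ sees it and $u'\in U_0(w)$. If $u'=a_j$, then $cRk_{j-1}$ by \eqref{eq:T2}, so $c=a_j$ or $cRa_j$, and $wRa_j$. The remaining case is $u'\in\mathrm{Cl}_j$, $u=k_j$; then $k_j$ sees all of $C_j$ by \eqref{eq:kc}, so $\mathrm{Cl}_j\subseteq U_0(w)$. As $U_0(w)$ contains each cluster as a whole or not at all, it is an initial segment.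

Let $w$ be sharp at $a_j$. All points of $R(w)\cap D_G$ other than $a_j$ are seen by $a_j$, so they have $T\subsetneq\tau_j$ by \eqref{eq:T1} and \eqref{eq:aj}. Hence $R(w)\cap C_j=\{a_j\}$, $k_j\notin U_0(w)$, and $U_0(w)$ contains nothing from later blocks. As $\mathrm{Cl}_j\subseteq U_0(w)$, $U_0(w)$ ends with $\mathrm{Cl}_j$, and $U(w)=I(a_j)$.

(2) Let $\chi\in d\in R(w)\cap D_G$. If $d$ is critical, then $d\in U(w)$. Let $d\in C_i$. If $w$ is sharp at $a_i$, then $d=a_i\in U(w)$ by (1). Otherwise $\mathrm{Cl}_i\subseteq U(w)$ contains a copy of a point with the same members of $\Sigma$ as $d$.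

(3) For special $u$ this is \eqref{eq:T1}. If $u\in\mathrm{Cl}_j$, choose $c\in R(w)\cap C_j$; then $\Theta\cap d\subseteq\tau_j=T(c)\subseteq T(w)$.

(4) Let $d$ be last in $U(w)$ and irreflexive. If $w$ is sharp at $a_j$, then $U(w)=I(a_j)$, so $d=a_j=\mathrm{top}(w)$. If $w$ is not sharp, then $U(w)=U_0(w)$. Now $d=a_j$ is impossible, because then $\mathrm{Cl}_j\subseteq U_0(w)$ would come later. So $d=k_j$ for some $j$, and $wRk_j$. If $z\in R(w)\cap D_G$ saw $k_j$, then $T(z)\supsetneq\tau_j$, so $z$ would give an element of $U_0(w)$ in a later block. Hence $\mathrm{top}(w)=k_j$.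

Conversely, for $w$ sharp at $d$ we have $U(w)=I(d)$ by (1). Let $\mathrm{top}(w)=k_j\in K$. Then $w$ is not sharp, and $I(k_j)\subseteq U_0(w)=U(w)$. An element of $U_0(w)$ outside $I(k_j)$ is in a later block and gives $c\in R(w)\cap D_G$ with $T(c)\supsetneq\tau_j$. Then $cRk_j$ by \eqref{eq:T2}, a contradiction.
\end{proof}

\subsection{The finite frame $F$}

For special $d,d'$ let $\eta_{dd'}:=\mathsf Y(\pi_d,\pi_{d'})$, and let
\[
\gamma_j:=\bigwedge_{\chi\in\tau_j}\Diamond\chi\wedge\bigwedge_{\chi\in\Theta\setminus\tau_j}(\neg\Diamond\chi\wedge\neg\chi).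
\]
A point $d\in D_G$ contains $\gamma_j$ iff $T(d)=\tau_j$ and $\Theta\cap d\subseteq\tau_j$, that is, iff $d\in C_j$. Let $\Delta$ be a finite set of formulas, closed under subformulas, containing $\Sigma$ and, for all special $d,d'$ and all $j$, the formulas
\[
\Diamond(\mathsf D\wedge\pi_d),\ \ \mathrm{lev}(\pi_d),\ \ \Diamond(\mathsf V\wedge\mathrm{lev}(\pi_d)),\ \ \Diamond(\mathsf V\wedge\neg\mathrm{lev}(\pi_d)),\ \ \Diamond\eta_{dd'},\ \ \Diamond(\mathsf D\wedge\gamma_j).
\]
For $w\in G\setminus D_G$ let $[w]$ be the class of points of $G\setminus D_G$ with the same members of $\Delta$ as $w$. By Lemma \ref{lem:top}(2), $U_0(w)$, sharpness at a given $a_j$, and hence $U(w)$ depend only on $[w]$.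

The set of points of $F$ is $D_F\cup\{[w]:w\in G\setminus D_G\}$. On $D_F$ the relation is as before, and elements of $D_F$ see nothing else. The point $[w]$ sees exactly the elements of $U(w)$ in $D_F$, and
\[
[w]R[z]\quad\text{iff, for all }\Diamond\chi\in\Delta,\ \ \chi\in z\text{ or }\Diamond\chi\in z\ \text{ implies }\ \Diamond\chi\in w .
\]
Variables in $\Sigma$ are true at $[w]$ iff they belong to $w$. The frame $F$ is finite, and $wRz$ implies $[w]R[z]$ for $w,z\in G\setminus D_G$.

\begin{lemma}\label{lem:trans}
$F$ is transitive.
\end{lemma}

\begin{proof}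
$D_F$ is transitive, $U(w)$ is an initial segment of it, and the relation between classes is transitive by definition. It remains to show that $[w]R[z]$ implies $U(z)\subseteq U(w)$. If $\Diamond\chi\in\Delta$ and $\Diamond\chi\in z$, then $\Diamond\chi\in w$; as membership in $U_0$ is expressed by such formulas, $U(z)\subseteq U_0(z)\subseteq U_0(w)$. This suffices if $w$ is not sharp. Let $w$ be sharp at $a_j$, so $U(w)=I(a_j)$.

If $\mathsf V\in w$, then $\Diamond\mathsf M\in\Delta\setminus w$, so $\mathsf M\notin z$. As $z\notin D_G$, $\mathsf E\in z$; so $z$ sees no $\mathsf D$-points, and $U(z)=\emptyset$.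

If $\mathsf Y\in w$, then $\Diamond(\mathsf M\wedge\neg\mathsf V)\in\Delta\setminus w$, so $\mathsf E\in z$ and again $U(z)=\emptyset$, or $\mathsf V\in z$. Let $\mathsf V\in z$. As $\mathrm{top}(w)=a_j$, we have $\mathrm{lev}(\pi_{a_j})\in w$, so $\Diamond(\mathsf D\wedge\Diamond(\mathsf D\wedge\pi_{a_j}))\in\Delta$ is not in $w$ and hence not in $z$. If $z$ sees $a_j$, then $\Diamond(\mathsf D\wedge\pi_{a_j})\in z$, so $\mathrm{lev}(\pi_{a_j})\in z$ and $\mathrm{top}(z)=a_j$. Thus the $\mathsf V$-point $z$ is sharp at $a_j$ and $U(z)=I(a_j)$. If $z$ does not see $a_j$, then the initial segment $U_0(z)$ does not contain $a_j$, so $U(z)\subseteq U_0(z)\subseteq I(a_j)$.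
\end{proof}

\begin{lemma}\label{lem:truthF}
For $\psi\in\Sigma$ and $w\in G\setminus D_G$, $\psi$ is true at $[w]$ iff $\psi\in w$.
\end{lemma}

\begin{proof}
By induction; let $\psi=\Diamond\chi$. If $\Diamond\chi\in w$, take $z\in R(w)$ with $\chi\in z$. If $z\notin D_G$, then $[w]R[z]$. If $z\in D_G$, then $\chi\in T(w)$, and by Lemmas \ref{lem:U}(2) and \ref{lem:truthD}, $\chi$ is true at some $u\in U(w)$. Conversely, if $[w]R[z]$ and $\chi\in z$, then $\Diamond\chi\in w$ by definition; if $\chi$ is true at $u\in U(w)$, then $\chi\in T(w)$ by Lemmas \ref{lem:truthD} and \ref{lem:U}(3), so $\Diamond\chi\in w$.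
\end{proof}

Consequently, $\varphi$ is refuted on $F$: at $[w_0]$ if $w_0\notin D_G$, and otherwise at an element of $D_F$ whose underlying point has the same members of $\Sigma$ as $w_0$. Moreover, $o,\mathsf D,\mathsf E,\mathsf M,\mathsf V,\mathsf Y,\mathsf X$ are true at an element of $D_F$ iff they belong to its underlying point, and at $[w]$ iff they belong to $w$. In particular, the $\mathsf D$-points of $F$ are the elements of $D_F$, the $\mathsf V$-, $\mathsf Y$- and $\mathsf X$-points are classes, and only $d_0$ satisfies $o$.

\subsection{$F$ validates the axioms}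

From now on the valuation on $F$ is arbitrary, and $P,Q$ are arbitrary sets of points of $F$; the truth of the constants at points of $F$ does not depend on the valuation. Unless otherwise stated, $w,y,v$ and the like are points of $G\setminus D_G$.

\begin{lemma}\label{lem:lev}
$[w]\models\mathrm{lev}(P)$ iff $U(w)$ has an irreflexive last element $d$ and $P\cap U(w)=\{d\}$. In this case $d$ is special and $U(w)=I(d)$.
\end{lemma}

\begin{proof}
As $U(w)$ is an initial segment, $\mathrm{lev}(P)$ holds at $[w]$ iff $P\cap U(w)\ne\emptyset$ and no element of $U(w)$ sees an element of $P\cap U(w)$. If $U(w)$ is empty or ends with a cluster, this is false, as the elements of a last cluster see all of $U(w)$. An irreflexive last element sees all other elements of $U(w)$ and is seen by none of them.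
\end{proof}

So blurring makes every $\mathrm{lev}(P)$ false, and where some $\mathrm{lev}(P)$ is true, a formula $\mathrm{lev}(\pi_d)$ in $G$ says the same. The next lemma does this for counter readings.

\begin{lemma}\label{lem:read}
Let $[y]\models\mathsf Y(P,Q)$, where $[y]R[v]$ and $[v]\models\mathsf V\wedge\mathrm{lev}(Q)$. There are special $d,d'$ with
\[
U(y)=I(d),\ P\cap I(d)=\{d\},\ \mathrm{top}(y)=d,\qquad U(v)=I(d'),\ Q\cap I(d')=\{d'\},\ \mathrm{top}(v)=d',
\]
and $\eta_{dd'}\in y$. The pair $(d,d')$ is determined by $P$ and $Q$ alone. If $d\in K^+$, then $y$ is sharp at $d$ and $d'\in\mathrm{Seg}(d)$.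
\end{lemma}

\begin{proof}
The elements $d,d'$ with the displayed properties are given by Lemmas \ref{lem:lev} and \ref{lem:U}(4). By Lemma \ref{lem:top}, $\mathrm{lev}(\pi_d)\in y$ and $\mathsf V\wedge\mathrm{lev}(\pi_{d'})\in v$. As $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in\Delta$ and $[y]R[v]$, this formula is in $y$. Hence $\eta_{dd'}\in y$. If also $P\cap I(\hat d)=\{\hat d\}$, then, as initial segments are nested, $d\in I(\hat d)$ or $\hat d\in I(d)$, and in both cases $d=\hat d$; likewise for $Q$ and $d'$.

Let $d\in K^+$. By Lemma \ref{lem:U}(4), $y$ is sharp at $d$. As $\mathsf V\notin y$, there is $d^*\in\mathrm{Seg}(d)$ with $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d^*}))\in y$. By (u), which holds in $G$, all $\mathsf V$-points in $R(y)$ contain $\mathrm{lev}(\pi_{d^*})$, so their top is $d^*$. As $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in y$, one of them has top $d'$. So $d'=d^*$.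
\end{proof}

\begin{proposition}\label{prop:F}
$F$ is a frame for $L_0$.
\end{proposition}

\begin{proof}
$F$ is transitive by Lemma \ref{lem:trans}, and (lin) is valid since distinct elements of $D_F$ are comparable. Axiom (u) holds trivially at points not satisfying $\mathsf Y$, and ($\rho$1), ($\rho$2) at points not satisfying $\mathsf X$; so it remains to consider classes.

\medskip
\emph{Axiom} (u). Let $[y]\models\mathsf Y$ and $[y]R[v]\models\mathsf V\wedge\mathrm{lev}(Q)$. By Lemmas \ref{lem:lev}, \ref{lem:U}(4) and \ref{lem:top} there is a special $d'$ with $U(v)=I(d')$, $Q\cap I(d')=\{d'\}$, and $\mathrm{lev}(\pi_{d'})\in v$; so $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in y$. By (u) in $G$, $\Diamond(\mathsf V\wedge\neg\mathrm{lev}(\pi_{d'}))\notin y$. This formula is in $\Delta$, so every $[v']$ with $[y]R[v']$ and $\mathsf V\in v'$ has $\mathrm{lev}(\pi_{d'})\in v'$, that is, $\mathrm{top}(v')=d'$. As $\mathsf V$-points with top in $K^+$ are sharp, $U(v')=I(d')$ by Lemma \ref{lem:U}(4). Hence $[v']\models\mathrm{lev}(Q)$.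

\medskip
\emph{Axiom} ($\rho$1). Let $\mathsf X\in w$ and $[w]R[y]\models\mathsf Y(P,Q^+)$, where $Q^+$ is the set of elements of $D_F$ that see a point of $Q\cap D_F$. Let $d,d'$ be as in Lemma \ref{lem:read} for $(P,Q^+)$, so $Q^+\cap I(d')=\{d'\}$. Let $d'$ see $d''\in Q\cap D_F$. Then $d''$ is irreflexive and comes immediately before $d'$, since otherwise $d''$ or an element strictly between them would be in $Q^+\cap I(d')\setminus\{d'\}$. So $d''$ is special. Also $Q\cap I(d'')=\{d''\}$, as an earlier element of $Q$ would put $d''$ into $Q^+$. By Lemma \ref{lem:cover}, $d''\in K$ and $d'=(d'')^+$. By Lemma \ref{lem:top}, both $\mathrm{lev}(\pi_{d''}^+)$ and $\mathrm{lev}(\pi_{d'})$ belong to exactly those points of $G$ whose top is $d'$. So $\mathsf Y(\pi_d,\pi_{d''}^+)$ and $\eta_{dd'}$ belong to the same points of $G$.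

As $\eta_{dd'}\in y$, $\Diamond\eta_{dd'}\in\Delta$ and $[w]R[y]$, we have $\Diamond\eta_{dd'}\in w$. By ($\rho$1) in $G$ with $p=\pi_d$, $q=\pi_{d''}$ there is $z\in R(w)$ with $\mathsf X\in z$, $\Diamond\eta_{dd''}\in z$ and $\Diamond\eta_{dd'}\notin z$. Take $y'\in R(z)$ with $\eta_{dd''}\in y'$ and $v'\in R(y')$ containing $\mathsf V\wedge\mathrm{lev}(\pi_{d''})$. Then $\mathrm{top}(y')=d$ and $\mathrm{top}(v')=d''\in K$. If $d\in K^+$, then $d'\in\mathrm{Seg}(d)$ by Lemma \ref{lem:read}; so its immediate predecessor $d''$, being special, is also in $\mathrm{Seg}(d)$, and $y'$ is sharp at $d$. In all cases $U(y')=I(d)$ and $U(v')=I(d'')$ by Lemma \ref{lem:U}(4). Since $P\cap I(d)=\{d\}$ and $Q\cap I(d'')=\{d''\}$, Lemma \ref{lem:lev} gives $[y']\models\mathsf Y(P,Q)$. Finally, if $[z]R[\hat y]\models\mathsf Y(P,Q^+)$, then $\eta_{dd'}\in\hat y$ by Lemma \ref{lem:read}, so $\Diamond\eta_{dd'}\in z$, a contradiction. Thus $[z]$ is the required successor of $[w]$.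

\medskip
\emph{Axiom} ($\rho$2). Let $\mathsf X\in w$ and $[w]R[y]\models\mathsf Y(P,o)$. Let $d,d'$ be as in Lemma \ref{lem:read}, with the set of $o$-points of $F$ as $Q$. The element $d'$ of $D_F$ satisfies $o$, so $d'=d_0$. Hence $\eta_{dd_0}\in y$ and, as before, $\Diamond\eta_{dd_0}\in w$. By Lemma \ref{lem:top}(2),(3), $\mathsf Y(\pi_d,o)$ and $\eta_{dd_0}$ belong to the same points of $G$.

\emph{Case $d=a_j\in K^+$.} By Lemma \ref{lem:read}, $d_0\in\mathrm{Seg}(a_j)$. Some point of $R(w)$ contains $\eta_{dd_0}$, hence also $\mathsf Y(\pi_d,o)$. Its top is $a_j$, so by Lemma \ref{lem:seg} it contains $\mathrm{lev}(\delta_r)$ for some $r\ge1$, and therefore $\mathsf Y(\delta_r,\delta_0)$. So $\alpha_{r,0}\in w$, contrary to $\neg\alpha_{r,0}\in L\subseteq w$. This case does not occur. (This is the only place in the proof of the FMP where the axioms $\neg\alpha_c$ are used.)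

\emph{Case $d=k\in K$.} By ($\rho$2) in $G$ with $p=\pi_k$ there is $z\in R(w)$ with $\mathsf X\in z$, $\Diamond\mathsf Y(\pi_k^+,\pi_k^+)\in z$ and $\Diamond\eta_{kd_0}\notin z$. Take $y'\in R(z)$ containing $\mathsf Y(\pi_k^+,\pi_k^+)$ and $v'\in R(y')$ containing $\mathsf V\wedge\mathrm{lev}(\pi_k^+)$. By Lemma \ref{lem:top}(1), $k^+$ exists and $\mathrm{top}(y')=\mathrm{top}(v')=k^+$. If $k^+\in K^+$, then $\pi_{k^+}=\pi_k^+$ and $k^+\in\mathrm{Seg}(k^+)$, so $y'$ is sharp at $k^+$; and $v'$ is sharp there as a $\mathsf V$-point. By Lemma \ref{lem:U}(4), $U(y')=U(v')=I(k^+)$, and by Lemma \ref{lem:cover}, $I(k^+)=I(k)\cup\{k^+\}$. As $P\cap I(k)=\{k\}$ and $k$ is last and irreflexive in $I(k)$, no element of $I(k)$ sees an element of $P$, while $k^+$ sees $k$. So $P^+\cap I(k^+)=\{k^+\}$, and $[y']\models\mathsf Y(P^+,P^+)$ by Lemma \ref{lem:lev}. If $[z]R[\hat y]\models\mathsf Y(P,o)$, then $\eta_{kd_0}\in\hat y$ by Lemma \ref{lem:read}, so $\Diamond\eta_{kd_0}\in z$, a contradiction. Thus $[z]$ is as required.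
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:k4}]
The logic $L$ contains K4 and has no independent axiomatization by Proposition \ref{prop:noind2}. Each $\varphi\notin L$ is refuted on a finite frame $F$ for $L_0$ (Proposition \ref{prop:F}), which is a frame for $L$ by Lemma \ref{lem:finite}. So $L$ has the FMP.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{On the Independent Axiomatizability of Modal and Intermediate Logics}, \texttt{https://istina.msu.ru/\allowbreak download/\allowbreak 17900171/\allowbreak 1nA7vn:RtW3ndNe7Xd4tF2R9trv28MJAVI/}.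
\end{thebibliography}

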